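\title{Sorting a Partial Order with an Optimal Number of Queries in Polynomial Time}

\begin{abstract}
An unknown partial order on $n$ elements is to be recovered from queries that compare two elements. For orders of width at most $w$ the optimal number of queries is of order $n\log n+wn$. We show that this bound is reached in polynomial time: a deterministic algorithm, which is not told the width $w^*$ of the order, uses at most $\log_2(n!)+18w^*n$ queries and $O(n^4\log n)$ bit operations, up to polylogarithmic overhead for indexing. The algorithm inserts the elements one at a time and locates each new element in the chains of a minimum chain decomposition by weighted binary search. The weights come from a mixture of hypotheses of the form ``the new element lies near the old element $z$'', and a potential argument bounds the total cost.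
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\preceq$ be a partial order on a set $U$ of $n\ge 2$ elements. We write $a\prec b$ for $a\preceq b$ with $a\ne b$, and call $a,b$ \emph{comparable} if $a\preceq b$ or $b\preceq a$. A \emph{chain} is a set of pairwise comparable elements, an \emph{antichain} is a set of pairwise incomparable elements, and the \emph{width} of the order is the largest size of an antichain. Dilworth's theorem says that the width of a finite partial order equals the least number of chains into which its ground set can be partitioned. The width thus measures how far the order is from being total: width $1$ means that $U$ is a chain, width $n$ that no two elements are comparable.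

In the \emph{sorting problem} we are given $U$, an integer $w$ with $1\le w\le n$ that bounds the width from above, and an oracle. On a query $(a,b)$ the oracle reports whether $a\preceq b$, $a\succ b$, or $a$ and $b$ are incomparable; for $a\ne b$ the first answer means $a\prec b$. Queries are the only access to the order, and the task is to output the whole relation $\preceq$. We count the queries and the total running time, in which a query costs one unit. Throughout, $\log=\log_2$, and implied constants are absolute, independent of both $n$ and $w$.

The two extreme widths show what to expect. For $w=1$ the problem is ordinary sorting, and about $n\log n$ queries are needed to tell the $n!$ total orders apart. For $w=n$ the order may be an antichain, and an algorithm can be sure of this only after it has queried all $\binom n2$ pairs. The expression $n\log n+wn$ interpolates between the two, and the following results of Daskalakis et al.\ show that it is the true query complexity.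
\begin{itemize}
\item For all $n$ and all $1\le w\le n$, every algorithm uses $\Omega(n(\log n+w))$ queries in the worst case over orders of width at most $w$ on $n$ elements.
\item The algorithm Entropy Sort uses $O(n\log n+wn)$ queries, but runs in exponential time.
\item For $1\le w\le n/2$, a Merge Sort algorithm uses $O(wn\log(n/w))$ queries and $O(w^2n\log(n/w))$ time.
\end{itemize}
The fast algorithm pays essentially the product of $w$ and the logarithm per element, the optimal one pays their sum. Whether the optimal number of queries can be reached in polynomial time is posed as an open problem in \cite{thesis}. Precisely: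

\begin{quote}
Are there a single algorithm, a constant $C>0$ and a polynomial $P$ such that, for all $n\ge2$, all $1\le w\le n$ and all partial orders of width at most $w$ on a set $U$ of $n$ elements, the algorithm, given $U$, $w$ and the oracle, recovers the order with at most $C(n\log n+wn)$ queries in time at most $P(n)$?
\end{quote}

The answer is yes.

\begin{theorem}\label{thm:main}
There is a deterministic algorithm which, given a set $U$ with $|U|=n\ge2$ and oracle access to any partial order on $U$, recovers the order with at most
\[
\log(n!)+18\,w^*n\ \le\ n\log n+18\,w^*n
\]
queries, where $w^*$ is the width of the order. It performs $O(n^4\log n)$ bit operations, up to polylogarithmic overhead for indexing. The algorithm is given neither $w^*$ nor an upper bound for it. In particular, whenever $w^*\le w\le n$, it uses at most $18(n\log n+wn)$ queries, so the question has a positive answer with $C=18$.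
\end{theorem}

For $1\le w\le n$ let $Q(n,w)$ be the optimal worst-case number of queries, over orders of width at most $w$ on $n$ elements, of a deterministic algorithm with unlimited computation.

\begin{theorem}\label{thm:sharp}
For $n\ge 2$ and $1\le w\le n$,
\[
\max\Bigl\{\lceil\log(n!)\rceil,\ \frac{n(w-1)}4\Bigr\}\ \le\ Q(n,w)\ \le\ \log(n!)+18wn .
\]
The upper bound is attained in polynomial time by the single algorithm of Theorem~\ref{thm:main}. Hence for $w=o(\log n)$ that algorithm uses at most $(1+o(1))\,n\log n$ queries, with optimal leading constant $1$, and for all $w$ it is optimal up to a constant factor, although $w$ is not supplied to it.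
\end{theorem}

The algorithm inserts the elements one at a time, in an arbitrary order. The position of a new element $x$ among $t$ old ones is described by at most $2w^*$ integers, two for each chain of a chain decomposition. Searching for these integers independently costs a logarithm each. We search instead with weights that favor positions close to that of some old element $z$. This costs one logarithm, for the unknown identity of a good $z$, and further terms that depend on the distance from $x$ to $z$ (Sections~\ref{sec:search} and~\ref{sec:mixture}). A single insertion may still be expensive, but the distance terms add up to $O(w^*n)$ over all insertions (Section~\ref{sec:potential}). Section~\ref{sec:coords} sets up the coordinates and shows both effects in width two, and Section~\ref{sec:time} bounds the running time. We begin with the lower bounds, which fix the target.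

\section{The lower bounds}\label{sec:lower}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}, assuming Theorem~\ref{thm:main}]
The upper bound is Theorem~\ref{thm:main} with $w^*\le w$. For the lower bounds fix a deterministic algorithm that is correct on all orders of width at most $w$. If two such orders give the same answer to every query that the algorithm asks on the first, then it asks the same queries and gives the same output on both, so the two orders are equal.

\emph{The bound $\lceil\log(n!)\rceil$.} Total orders have width $1\le w$. On a total order a query $(a,b)$ with $a\ne b$ has only two possible answers, and a query $(a,a)$ has one. So on total orders the algorithm is a decision tree in which every node has at most two children, and the $n!$ total orders reach distinct leaves. A tree of this kind of depth $D$ has at most $2^D$ leaves, so $D\ge\log(n!)$, and $D$ is an integer.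

\emph{The bound $n(w-1)/4$.} Write $n=kw+\ell$ with $0\le \ell<w$. Then $k\ge1$, so $kw\ge w>\ell$ and $kw>n/2$. Partition $U$ into $k$ blocks of size $w$ and, if $\ell>0$, one block of size $\ell$; number the blocks, and let $y\prec y'$ if and only if the block of $y$ precedes the block of $y'$. Two elements are incomparable exactly when they are distinct members of one block, so the width is $w$. Suppose that the algorithm halts on this order without having queried some pair $a\ne b$ in a common block, in either order. Add the single relation $a\prec b$. The result is again a partial order: an element below $a$ lies in an earlier block and hence below $b$, an element above $b$ lies in a later block and hence above $a$, and $b\prec a$ does not hold. Every antichain of the new order is an antichain of the old one, so the width is at most $w$. The two orders agree on all other pairs, hence on all queries asked, and they are different, a contradiction. So the algorithm makes at least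
\[
k\binom w2=kw\cdot\frac{w-1}2\ge\frac{n(w-1)}4
\]
queries.

\emph{Comparison of the bounds.} From $e^n\ge n^n/n!$ we get $n\log n-n\log e\le\log(n!)\le n\log n$, so $\log(n!)=(1+o(1))\,n\log n$. If $w=o(\log n)$, then $wn=o(n\log n)$, and the upper and lower bounds are both $(1+o(1))\,n\log n$. In general let $L$ be the lower bound. For $w\ge2$ we have $w\le2(w-1)$, so $18wn\le36(w-1)n\le144L$ and the upper bound is at most $145L$. For $w=1$, $n!\ge2^{n-1}$ gives $\log(n!)\ge n-1\ge n/2$, so the upper bound $\log(n!)+18n$ is at most $37L$.
\end{proof}

The rest of the paper proves Theorem~\ref{thm:main}.

\section{Coordinates of a new element}\label{sec:coords}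

List $U$ in an arbitrary order $x_1,\dots,x_n$ and put $S_t=\{x_1,\dots,x_t\}$. The algorithm keeps the invariant that after step $t$ the order on $S_t$ is known. Step $1$ needs no query. For $1\le t<n$ we describe how to insert $x=x_{t+1}$, that is, how to find the relation of $x$ to every element of $S_t$.

\subsection*{Chains}
Querying $x$ against all old elements costs $t$ queries. To use the bound on the width, we first partition $S_t$ into the least possible number $p$ of nonempty chains $C_1,\dots,C_p$. An antichain of $S_t$ is an antichain of $U$, so Dilworth's theorem gives $p\le w^*$.

Such a partition is computed from the known order on $S_t$, without queries, by bipartite matching. Take two copies of $S_t$ and join $y$ in the first copy to $y'$ in the second whenever $y\prec y'$. Read an edge $(y,y')$ of a matching as ``$y'$ follows $y$''. Each element then follows at most one element and is followed by at most one, and there are no cycles because $\prec$ is a strict order. So a matching with $\nu$ edges splits $S_t$ into $t-\nu$ paths, and each path is a chain by transitivity. Conversely, a partition into $p$ chains gives the matching of consecutive pairs, which has $t-p$ edges. Hence a maximum matching yields a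 partition into the least number of chains.

\subsection*{Coordinates}
Adjoin to $U$ two \emph{sentinels}, a least element $\bot$ and a greatest element $\top$, and let $\widehat U=U\cup\{\bot,\top\}$. The sentinels are never queried. For $y\in\widehat U$ and $1\le j\le p$ put
\[
d_j(y)=|\{c\in C_j: c\prec y\}|,\qquad u_j(y)=|\{c\in C_j: c\succ y\}| .
\]
Thus $d_j(\bot)=u_j(\top)=0$ and $u_j(\bot)=d_j(\top)=|C_j|$. List the $R=2p$ functions $d_1,u_1,\dots,d_p,u_p$ as $f_1,\dots,f_R$; we call them \emph{coordinates}. The coordinate $f_r$ takes values in $\{0,\dots,M_r\}$, where $M_r\ge1$ is the size of the chain concerned.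

Write $C_j=\{c_1\prec\dots\prec c_m\}$. By transitivity the elements of $C_j$ below $x$ form an initial segment of $C_j$, and those above $x$ form a final segment. This has two consequences. First, the numbers $f_1(x),\dots,f_R(x)$ determine all relations between $x$ and $S_t$. Second, for $1\le i\le m$,
\[
d_j(x)\ge i\iff c_i\prec x,\qquad u_j(x)\ge i\iff c_{m+1-i}\succ x,
\]
so each \emph{threshold test} ``$f_r(x)\ge i$?'' with $1\le i\le M_r$ costs one query.

Plain binary search finds $f_r(x)$ with $\lceil\log(M_r+1)\rceil$ tests. This gives at most $2w^*\lceil\log(t+1)\rceil$ queries per insertion and $O(w^*n\log n)$ in total. To prove Theorem~\ref{thm:main} we must bring the average cost of an insertion down to $\log n+O(w^*)$. The means is to compare $x$ with elements whose coordinates are known. Let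
\[
H=S_t\cup\{\bot,\top\},\qquad |H|=t+2,\qquad \Delta(z)=\sum_{r=1}^R|f_r(x)-f_r(z)|\quad(z\in H).
\]
All $f_r(z)$ with $z\in H$ can be computed without queries.

\subsection*{Three examples}
The first example shows why one logarithm may be enough.

\begin{example}[a ladder]\label{ex:ladder}
Let $S_t$ consist of $m$ levels $\{a_i,b_i\}$, where $a_i,b_i$ are incomparable and every element of a level lies below every element of a higher level. Take $C_1=\{a_1,\dots,a_m\}$ and $C_2=\{b_1,\dots,b_m\}$. Both $a_i$ and $b_i$ have coordinates
\[
(d_1,u_1,d_2,u_2)=(i-1,\ m-i,\ i-1,\ m-i).
\]
Let $x$ lie above the levels $1,\dots,i$ and below the others, where $1\le i\le m$. Its coordinates are $(i,m-i,i,m-i)$. Four plain binary searches cost about $4\log m$ queries. But the coordinates of $x$ differ from those of $a_i$ by $(1,0,1,0)$, so $\Delta(a_i)=2$: the position of $x$ is described by naming one of the $2m+2$ elements of $H$, which takes one logarithm, and giving four corrections of size at most $1$.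
\end{example}

One might hope that every insertion can be done with $\log t+O(w^*)$ queries. The second example shows that this is false for every algorithm.

\begin{example}[parallel chains]\label{ex:parallel}
Let $S_t$ consist of $p\ge2$ chains of size $m$ with no relations between different chains. For any $(i_1,\dots,i_p)\in\{0,\dots,m\}^p$ we may place $x$ above the lowest $i_j$ elements of the $j$th chain, for each $j$, and incomparable to all other elements. The result is a partial order covered by $p+1$ chains, so its width is at most $p+1$. There are $(m+1)^p$ such positions, and a query of $x$ against an old element has two possible answers on this family. So some position needs at least $p\log(m+1)$ queries, which for fixed $p$ and large $m$ is about $p\log t$.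
\end{example}

The bound must therefore be amortized. The third example shows, in a simplified model of the cost, why expensive insertions are rare.

\begin{example}[one chain inserted against another]\label{ex:merge}
Let $b_1\prec\dots\prec b_m$ and $a_1\prec\dots\prec a_l$ be chains, let $0\le j(a_1)\le\dots\le j(a_l)\le m$, let $a_i$ lie above $b_1,\dots,b_{j(a_i)}$, and let there be no other relations. The width is at most $2$. Put $j(\bot)=0$ and $j(\top)=m$. Suppose that the $b$'s are present and that the $a$'s arrive in an arbitrary order. When $x$ arrives, let $a\prec x\prec a'$ be its neighbors among $\bot$, $\top$ and the $a$'s already present, and put $\alpha=j(x)-j(a)$, $\beta=j(a')-j(x)$. Suppose that we are charged $\log(1+\min(\alpha,\beta))$, the logarithm of the distance to the nearer neighbor. The first arrival may cost $\log(1+\lfloor m/2\rfloor)$. Yet the total is linear. The values of $j$ on the elements present cut $[0,m]$ into gaps; let $\Phi$ be the sum of $\log(1+g)$ over the gaps $g$. The arrival of $x$ replaces a gap $\alpha+\beta$ by the gaps $\alpha$ and $\beta$. Since $1+\alpha+\beta\le2(1+\max(\alpha,\beta))$, this increases $\Phi$ by at least $\log(1+\min(\alpha,\beta))-1$. At the start $\Phi\ge0$.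 At the end $\Phi\le m\log e$, because $\log(1+g)\le g\log e$ and the gaps sum to $m$. So the total charge is at most $m\log e+l$.
\end{example}

Two tasks remain. We need a search procedure that realizes the description of Example~\ref{ex:ladder} by threshold tests, at a cost logarithmic in the corrections, without knowing which $z\in H$ is close to $x$. And we need a version of $\Phi$ that works when there are many chains, when the decomposition $C_1,\dots,C_p$ changes from step to step, and when the scale against which gaps are measured grows.

\section{Weighted binary search}\label{sec:search}

If we have reason to expect some values of a coordinate more than others, we want to find a value of relative weight $\lambda$ with about $\log(1/\lambda)$ tests, and only threshold tests are available. The following construction of Gilbert and Moore does this at an additive loss of $2$. We can afford the loss, since there are at most $2w^*$ coordinates per insertion.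

\begin{lemma}\label{lem:search}
Let $q_0,\dots,q_M>0$ and $Z=\sum_vq_v$. An unknown $v^*\in\{0,\dots,M\}$ can be found in at most $\log(Z/q_{v^*})+2$ rounds, each of which uses at most one test of the form ``$v^*\ge i$?'' with $1\le i\le M$.
\end{lemma}

\begin{proof}
Cut $[0,Z)$ into consecutive intervals of lengths $q_0,\dots,q_M$ and let $s_v=\sum_{v'<v}q_{v'}+q_v/2$ be the midpoint of the $v$th one. The $s_v$ are strictly increasing, and $|s_v-s_{v'}|\ge(q_v+q_{v'})/2$ for $v\ne v'$. We locate $s_{v^*}$ by bisection.

Before round $k=0,1,2,\dots$ we hold a half-open interval $I$ of length $Z2^{-k}$ that contains $s_{v^*}$, starting with $I=[0,Z)$. If $I$ contains exactly one point $s_v$, then $v=v^*$ and we stop. Otherwise we perform round $k$. Let $\mu$ be the midpoint of $I$; it cuts $I$ into two half-open halves. If all points $s_v\in I$ lie in one half, pass to that half without a test. If not, let $i=\min\{v:s_v\ge\mu\}$. The upper half contains a point, so $i$ exists and $i\le M$; the lower half contains a point, so $s_0<\mu$ and $i\ge1$. Since the $s_v$ increase, $v^*\ge i$ if and only if $s_{v^*}\ge\mu$. So one test tells which half contains $s_{v^*}$.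

If round $k$ is performed, then $s_v\in I$ for some $v\ne v^*$, and
\[
\frac{q_{v^*}}2<\frac{q_v+q_{v^*}}2\le|s_v-s_{v^*}|<Z2^{-k}.
\]
Hence $k<\log(2Z/q_{v^*})$. The number of such integers $k\ge0$ is $\lceil\log(2Z/q_{v^*})\rceil\le\log(Z/q_{v^*})+2$.
\end{proof}

\section{The mixture and the cost of one insertion}\label{sec:mixture}

Suppose first that we were given an element $z\in H$ close to $x$. We would search for $f_r(x)$ with weights $\kappa(|v-f_r(z)|)$ that decrease with the distance from $f_r(z)$. By Lemma~\ref{lem:search}, $\kappa$ should be summable, so that $Z$ is bounded, and $\log(1/\kappa(\delta))$ should be $O(1+\log(1+\delta))$, so that a correction $\delta$ costs only its logarithm. Weights of order $1/\delta$ fail the first requirement and geometric weights fail the second; weights of order $1/\delta^2$ meet both. We round them to powers of two to keep the arithmetic exact: for integers $\delta\ge0$ let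
\[
\kappa(\delta)=2^{-2-2\lfloor\log(1+\delta)\rfloor}.
\]
Thus $\kappa(0)=\frac14$ and $\kappa(1)=\kappa(2)=\frac1{16}$. The function $\kappa$ is nonincreasing, and
\begin{equation}\label{eq:kappa}
\log\frac1{\kappa(\delta)}\le2+2\log(1+\delta),\qquad\sum_{v=0}^M\kappa(|v-c|)\le1\quad\text{for all integers $M\ge0$ and $c$.}
\end{equation}
The first inequality is read off the definition. For the second, exactly $2^k$ integers $\delta\ge0$ have $\lfloor\log(1+\delta)\rfloor=k$, so $\sum_{\delta\ge0}\kappa(\delta)=\frac14\sum_{k\ge0}2^k4^{-k}=\frac12$, and each $\delta$ occurs as $|v-c|$ for at most two values of $v$.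

We are not given $z$, so we keep all $t+2$ candidates and let the answers decide between them. Each $z\in H$ carries a weight, initially $1$, which is multiplied after each coordinate by the weight that $z$ gave to the value found.

\medskip
\noindent\textbf{Insertion of $x=x_{t+1}$.}
\begin{enumerate}
\item Compute a partition of $S_t$ into the least number of chains, and $f_r(z)$ for all $z\in H$ and $1\le r\le R$.
\item Set $\omega_0(z)=1$ for all $z\in H$. For $r=1,\dots,R$:
\begin{enumerate}
\item compute $q_v=\sum_{z\in H}\omega_{r-1}(z)\,\kappa(|v-f_r(z)|)$ for $0\le v\le M_r$;
\item find $v_r=f_r(x)$ by the search of Lemma~\ref{lem:search} with weights $q_0,\dots,q_{M_r}$;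
\item set $\omega_r(z)=\omega_{r-1}(z)\,\kappa(|v_r-f_r(z)|)$ for all $z\in H$.
\end{enumerate}
\item Record the relations between $x$ and $S_t$ given by $v_1,\dots,v_R$.
\end{enumerate}

All $q_v$ are positive, so Lemma~\ref{lem:search} applies and every coordinate of $x$ is found exactly, whatever the weights are. Hence the order on $S_{t+1}$ is known after the insertion, and the algorithm is correct. It is deterministic and makes no use of $w$ or $w^*$.

In probabilistic language, the hypothesis ``$x$ lies near $z$'' gives the vector $(v_1,\dots,v_R)$ the mass $\prod_r\kappa(|v_r-f_r(z)|)$, which is a product measure of total mass at most $1$. The algorithm works with the mixture of these $t+2$ measures: $\omega_r$ is the unnormalized posterior on the hypotheses after $r$ coordinates, and $(q_v)$ is the resulting prediction for the next one. The number of vectors can be exponential in $n$, as in Example~\ref{ex:parallel}, but each $q_v$ is a sum of only $t+2$ terms. This is the reason for the polynomial running time.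

Put $W_r=\sum_{z\in H}\omega_r(z)$. For the weights of coordinate $r$, the second part of \eqref{eq:kappa} gives $\sum_vq_v\le W_{r-1}$, and steps (a) and (c) give $q_{v_r}=W_r$. By Lemma~\ref{lem:search},
\begin{equation}\label{eq:round}
\text{coordinate $r$ costs at most $\log(W_{r-1}/W_r)+2$ queries.}
\end{equation}
These bounds telescope, and the final total $W_R$ is at least the final weight of any single hypothesis.

\begin{example}[the ladder, continued]\label{ex:ladder2}
In Example~\ref{ex:ladder}, $W_0=2m+2$. The hypothesis $a_i$ has $\omega_1(a_i)=\kappa(1)=2^{-4}$, so by \eqref{eq:round} the first coordinate costs at most $\log(2m+2)+6$ queries. On $H$ the coordinate $d_1$ takes each value at most three times (the value $0$ at $a_1,b_1,\bot$), so \eqref{eq:kappa} gives $W_1\le3$: the first search has removed all but a bounded amount of weight. At the end $W_4\ge\omega_4(a_i)=\kappa(1)\kappa(0)\kappa(1)\kappa(0)=2^{-12}$. So the other three coordinates together cost at most $\log(W_1/W_4)+6\le\log3+18<20$ queries, independently of $m$.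
\end{example}

For the analysis only, put
\[
K=2w^*,\qquad\psi(g)=K\log\Bigl(1+\frac gK\Bigr)\quad(g\ge0).
\]
The function $\psi$ is nondecreasing, $\psi(0)=0$, and $\psi(g)\le g\log e$ because $\ln(1+s)\le s$. The value $\psi(g)$ bounds $\sum_r\log(1+\delta_r)$ when a total distance $g$ is spread over $K$ coordinates.

\begin{lemma}\label{lem:insert}
Let $1\le t<n$. For every $z\in H$, the insertion of $x=x_{t+1}$ uses at most $\log(t+2)+8w^*+2\psi(\Delta(z))$ queries.
\end{lemma}

\begin{proof}
Let $\delta_r=|f_r(x)-f_r(z)|$. Sum \eqref{eq:round} over $r$ and use $W_0=t+2$, $W_R\ge\omega_R(z)=\prod_r\kappa(\delta_r)$ and the first part of \eqref{eq:kappa}. The cost is at most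
\[
\log\frac{W_0}{W_R}+2R\le\log(t+2)+2R+\sum_{r=1}^R\log\frac1{\kappa(\delta_r)}\le\log(t+2)+4R+2\sum_{r=1}^R\log(1+\delta_r).
\]
Since the chain partition is minimum, $R=2p\le2w^*=K$, so $4R\le8w^*$. Put $\delta_r=0$ for $R<r\le K$; this changes neither $\sum_r\log(1+\delta_r)$ nor $\sum_r\delta_r=\Delta(z)$. By concavity of the logarithm,
\[
\sum_{r=1}^K\log(1+\delta_r)\le K\log\Bigl(1+\frac{\Delta(z)}K\Bigr)=\psi(\Delta(z)).\qedhere
\]
\end{proof}

The terms $\log(t+2)$ add up to about $\log(n!)$ and the terms $8w^*$ to at most $8w^*n$. It remains to choose one $z$ for each insertion so that the terms $\psi(\Delta(z))$ add up to $O(w^*n)$. The choice is made in the analysis; the algorithm does not need to know it.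

\section{Rank, gaps and the potential}\label{sec:potential}

\subsection*{The rank}
The distance $\Delta(z)$ is defined through the partition $C_1,\dots,C_p$, which is recomputed at every step and may change completely. A potential has to compare different steps, so we need a form of $\Delta(z)$ that does not mention the partition. There is one when $z$ is comparable to $x$. For $0\le t\le n$ and $y\in\widehat U$ define the \emph{rank}
\[
\rho_t(y)=|\{s\in S_t:s\prec y\}|-|\{s\in S_t:s\succ y\}| ,
\]
so that $\rho_t(\bot)=-t$ and $\rho_t(\top)=t$. If $y\prec y'$, then every element below $y$ is below $y'$ and every element above $y'$ is above $y$; hence $\rho_t(y)\le\rho_t(y')$.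

\begin{lemma}\label{lem:rank}
Let $1\le t<n$, $x=x_{t+1}$, and let $a,b\in H$ satisfy $a\prec x\prec b$. Then
\[
\Delta(a)=\rho_t(x)-\rho_t(a),\qquad\Delta(b)=\rho_t(b)-\rho_t(x).
\]
\end{lemma}

\begin{proof}
The chains $C_j$ partition $S_t$, so $\rho_t(y)=\sum_j\bigl(d_j(y)-u_j(y)\bigr)$ for all $y\in\widehat U$. By transitivity $d_j(a)\le d_j(x)$ and $u_j(a)\ge u_j(x)$ for every $j$. Therefore
\[
\Delta(a)=\sum_j\bigl(d_j(x)-d_j(a)\bigr)+\sum_j\bigl(u_j(a)-u_j(x)\bigr)=\rho_t(x)-\rho_t(a).
\]
In the same way $d_j(x)\le d_j(b)$ and $u_j(x)\ge u_j(b)$ give $\Delta(b)=\rho_t(b)-\rho_t(x)$.
\end{proof}

Comparability is needed here. For two parallel chains $a_1\prec\dots\prec a_m$ and $b_1\prec\dots\prec b_m$, and $x$ above all $a$'s and incomparable to all $b$'s, the ranks of $x$ and $b_m$ are $m$ and $m-1$, while $\Delta(b_m)=m+(m-1)$.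

\subsection*{The potential}
So we look for old elements comparable to $x$, and we want the same family of gaps to serve all steps. Both needs are met by a partition of the whole set $U$, which the algorithm never sees. By Dilworth's theorem fix a partition of $U$ into $w^*$ chains $A_1,\dots,A_{w^*}$. For each $i$ and $t$ list $(A_i\cap S_t)\cup\{\bot,\top\}$ as
\[
\bot=y_0\prec y_1\prec\dots\prec y_{m+1}=\top .
\]
The numbers $\rho_t(y_{k+1})-\rho_t(y_k)\ge0$, for $0\le k\le m$, are the \emph{gaps of $A_i$ at time $t$}. They sum to $\rho_t(\top)-\rho_t(\bot)=2t$. The sentinels ensure that an element arriving in $A_i$ has a neighbor on each side, even if it is the first, the lowest or the highest so far. Let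
\[
\Psi_t=\sum_{i=1}^{w^*}\ \sum_{g\text{ a gap of }A_i\text{ at time }t}\psi(g).
\]
At time $0$ each chain has the single gap $0$, so $\Psi_0=0$. From $\psi(g)\le g\log e$,
\begin{equation}\label{eq:final}
\Psi_n\le 2w^*n\log e .
\end{equation}
This is where the concavity step in Lemma~\ref{lem:insert} pays. Bounding each $\delta_r$ by $\Delta(z)$ there would give $K\log(1+g)$ in place of $\psi(g)$; its slope at $0$ is $K\log e$, and the same estimate would yield only $O((w^*)^2n)$ in \eqref{eq:final}.

Compared with Example~\ref{ex:merge} there is one new difficulty: the arrival of $x$ changes the rank itself, and with it the gaps of all chains. The change goes in the favorable direction, since $x$ pushes up the elements above it and pushes down those below it.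

\begin{lemma}\label{lem:potential}
Let $0\le t<n$ and $x=x_{t+1}\in A_i$. Let $a$ and $b$ be the largest element below $x$ and the smallest element above $x$ in $(A_i\cap S_t)\cup\{\bot,\top\}$, and put $\alpha=\rho_t(x)-\rho_t(a)\ge0$ and $\beta=\rho_t(b)-\rho_t(x)\ge0$. Then
\[
\Psi_{t+1}-\Psi_t\ge\psi(\min(\alpha,\beta))-K .
\]
\end{lemma}

\begin{proof}
We pass from time $t$ to time $t+1$ in two stages.

\emph{Stage 1: insert $x$ into the list of $A_i$, keeping $\rho_t$.} The elements $a,b$ are consecutive in the list at time $t$, and their gap $\alpha+\beta$ is replaced by the gaps $\alpha$ and $\beta$. The sum of the values of $\psi$ changes by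
\[
\psi(\alpha)+\psi(\beta)-\psi(\alpha+\beta)=\psi(\min(\alpha,\beta))-K\log\frac{K+\alpha+\beta}{K+\max(\alpha,\beta)}\ge\psi(\min(\alpha,\beta))-K,
\]
because $K+\alpha+\beta\le2(K+\max(\alpha,\beta))$.

\emph{Stage 2: replace $\rho_t$ by $\rho_{t+1}$, keeping the lists.} For all $y\in\widehat U$ we have $\rho_{t+1}(y)=\rho_t(y)+\varepsilon(y)$, where $\varepsilon(y)=1$ if $y\succ x$, $\varepsilon(y)=-1$ if $y\prec x$, and $\varepsilon(y)=0$ otherwise, in particular for $y=x$. Let $y\prec y'$. If $\varepsilon(y)=1$, then $y'\succ y\succ x$ and $\varepsilon(y')=1$. If $\varepsilon(y')=-1$, then $y\prec y'\prec x$ and $\varepsilon(y)=-1$. In the remaining case $\varepsilon(y)\le0\le\varepsilon(y')$. So $\varepsilon(y)\le\varepsilon(y')$ always. Consecutive elements of a list are comparable, hence no gap of any chain decreases, and since $\psi$ is nondecreasing the sum does not decrease.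
\end{proof}

The potential pays only for the smaller of $\alpha$ and $\beta$: if $\beta=0$, Stage 1 changes nothing, however large $\alpha$ is. So the analysis must be free to take either neighbor as the hypothesis $z$, and Lemma~\ref{lem:insert} allows this because it holds for every $z\in H$ at once.

\begin{proposition}\label{prop:queries}
The algorithm makes at most $\log(n!)+18w^*n$ queries.
\end{proposition}

\begin{proof}
For $0\le t<n$ let $\gamma_t=\min(\alpha,\beta)$ in the notation of Lemma~\ref{lem:potential}. Summing that lemma over $t$ and using $\Psi_0=0$ and \eqref{eq:final},
\[
\sum_{t=0}^{n-1}\psi(\gamma_t)\le\Psi_n+nK\le2w^*n\log e+2w^*n .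
\]
For $t\ge1$ the neighbors $a,b$ of $x_{t+1}$ belong to $H$, and Lemma~\ref{lem:rank} gives $\gamma_t=\min(\Delta(a),\Delta(b))$. Apply Lemma~\ref{lem:insert} with $z$ the neighbor that attains the minimum. The first element costs nothing, $\psi(\gamma_0)\ge0$, and $\sum_{t=1}^{n-1}\log(t+2)=\log\frac{(n+1)!}2$. So the number of queries is at most
\begin{align*}
&\sum_{t=1}^{n-1}\log(t+2)+8w^*(n-1)+2\bigl(2w^*n\log e+2w^*n\bigr)\\
&\qquad=\log(n!)+\log\frac{n+1}2-8w^*+(12+4\log e)\,w^*n .
\end{align*}
Here $\log e<1.445$, so $12+4\log e<17.78$. From $\ln s\le s$ and $n+1\le 2n$,
\[
\log\frac{n+1}2=8+\log\frac{n+1}{512}\le8+\frac{2n\log e}{512}\le8+0.2\,n .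
\]
As $w^*\ge1$, we have $8-8w^*\le0$ and $0.2\,n\le0.2\,w^*n$. The total is at most $\log(n!)+17.98\,w^*n$.
\end{proof}

The width entered at two places only: it bounds the number $R$ of coordinates in Lemma~\ref{lem:insert}, and the number of chains $A_i$ in \eqref{eq:final}. Neither place requires the algorithm to know it, and neither depends on the order of insertion.

\section{Running time}\label{sec:time}

Two points need care: the weights become very small, so their bit length must be bounded, and the search of Lemma~\ref{lem:search} has rounds without a test, which cost time but are not counted as queries.

\begin{proposition}\label{prop:time}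
The algorithm performs $O(n^4\log n)$ bit operations, up to polylogarithmic overhead for indexing.
\end{proposition}

\begin{proof}
Store the known relations in an $n\times n$ table. Consider the insertion of $x_{t+1}$, $1\le t<n$. Note that $R=2p\le2t$ and $M_r\le t$.

\emph{Number of rounds.} Fix $r$ and let $Z=\sum_vq_v\le W_{r-1}$. For $0\le v\le M_r$ and $z\in H$ we have $|v-f_r(z)|\le M_r$, and $\kappa$ is nonincreasing, so by \eqref{eq:kappa}
\[
q_v\ge W_{r-1}\,\kappa(M_r)\ge Z\,\kappa(M_r)\ge\frac Z{4(1+M_r)^2}.
\]
By Lemma~\ref{lem:search} the search for coordinate $r$ has at most $4+2\log(1+M_r)=O(\log n)$ rounds, with or without a test.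

\emph{Size of the numbers.} Each $\omega_r(z)$, and each term of each $q_v$, is a product of at most $R$ values $\kappa(\delta)$ with $\delta\le t$. It is therefore $2^{-h}$ with an integer $0\le h\le E$, where $E=R(2+2\lfloor\log(1+t)\rfloor)=O(n\log n)$. So the $\omega_r(z)$, $q_v$, $Z$ and $s_v$ are integer multiples of $2^{-E-1}$, and they are at most $W_0=t+2$. The endpoints and midpoints of the intervals in the search have the form $Zj/2^k$ with $0\le j\le2^k$ and $k=O(\log n)$. After scaling by a common power of two, all these numbers are integers with $O(n\log n)$ bits. Multiplication by a value of $\kappa$ and halving are shifts.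

\emph{Number of operations.} We have $\sum_r(M_r+1)=2t+2p\le4n$. Forming all $q_v$ takes $O\bigl(\sum_r(M_r+1)|H|\bigr)=O(n^2)$ shifts and additions. Updating the weights takes $R|H|=O(n^2)$ shifts. The points $s_v$ take $O(n)$ additions and shifts. A round of the search for coordinate $r$ is carried out by computing $\mu$ and comparing all $s_v$ with $\mu$ and the endpoints of $I$, which is $O(M_r+1)$ operations; over all rounds and all $r$ this is $O(n\log n)$ operations. In total there are $O(n^2)$ additions, shifts and comparisons of $O(n\log n)$-bit integers, that is, $O(n^3\log n)$ bit operations.

The Hopcroft--Karp algorithm finds a maximum matching in a bipartite graph on $O(n)$ vertices in $O(n^{2.5})$ steps. Computing all $f_r(z)$ takes one table lookup for each pair $(z,c)\in H\times S_t$, so $O(n^2)$ steps, and recording the new relations takes $O(n)$ steps. These costs are $O(n^3\log n)$ even after multiplication by the $O(\log n)$ bit length of an index. Summing over the $n-1$ insertions gives the claim.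
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The algorithm of Section~\ref{sec:mixture} is deterministic, correct and independent of $w$ and $w^*$, as shown there. Proposition~\ref{prop:queries} and $n!\le n^n$ give the query bound, and Proposition~\ref{prop:time} gives the time bound, which is at most $P(n)$ for a fixed polynomial $P$ independent of $w$. If $w^*\le w$, then $n\log n+18w^*n\le18(n\log n+wn)$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{thesis}
\emph{Sorting and Selection Problems in Partially Ordered Sets},
\texttt{http://alma.di.uoa.gr/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak 2022-09/\allowbreak Merkouris\%20\allowbreak Papamichail\%20\allowbreak MSc\%20\allowbreak Thesis.pdf}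

\end{thebibliography}
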